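# Every Galois group over $\mathbb{Q}$ is the Galois group of a chromatic polynomial

## 1. Chromatic polynomials, Galois groups, co-bipartite graphs

All graphs are finite and simple. Throughout, $(\lambda)_k=\lambda(\lambda-1)\cdots(\lambda-k+1)$, with $(\lambda)_0=1$.

**Definition (chromatic polynomial).** The chromatic polynomial $P(\Gamma,\lambda)$ of a graph $\Gamma$ is the polynomial whose value at each positive integer $\lambda$ is the number of proper colorings of $\Gamma$ using at most $\lambda$ colors.

Such a polynomial exists, and it is monic with integer coefficients. To see this, sort the colorings by the partition of the vertex set into color classes. If $p_j$ is the number of partitions into $j$ nonempty independent sets, then $P(\Gamma,\lambda)=\sum_j p_j(\lambda)_j$, and the top term, with $j$ equal to the number of vertices, has $p_j=1$.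

Here is an example. The complete graph $K_k$ has $P(K_k,\lambda)=(\lambda)_k$. For the $4$-cycle with vertices $1,2,3,4$ in cyclic order, the colorings in which $1$ and $3$ agree number $\lambda(\lambda-1)^2$, and those in which they differ number $\lambda(\lambda-1)(\lambda-2)^2$. Adding,
$$P(C_4,\lambda)=\lambda(\lambda-1)\big[(\lambda-1)+(\lambda-2)^2\big]=\lambda(\lambda-1)(\lambda^2-3\lambda+3).$$

**Definition (Galois group).** The Galois group of $f\in\mathbb{Q}[\lambda]$ is the Galois group over $\mathbb{Q}$ of the splitting field of $f$. A *Galois group*, without further qualification, is a finite group that arises in this way from some $f\in\mathbb{Q}[\lambda]$.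

For instance, $\lambda^2-3\lambda+3$ has discriminant $-3$, so $P(C_4,\lambda)$ has splitting field $\mathbb{Q}(\sqrt{-3})$ and Galois group of order $2$. The polynomial $(\lambda)_k$ has the trivial Galois group.

We shall use the primitive element theorem: a finite Galois extension $K/\mathbb{Q}$ is $\mathbb{Q}(\beta)$ for a single $\beta$. Multiplying $\beta$ by a suitable positive integer makes it an algebraic integer, so its minimal polynomial over $\mathbb{Q}$ is monic with integer coefficients. For example, let $K$ be the splitting field of $x^3-2$, of degree $6$, and let $\omega$ be a primitive cube root of unity. Then $\beta=\sqrt[3]{2}+\omega$ works. Its images under the six automorphisms are $\sqrt[3]{2}\,\omega^i+\omega^{\pm1}$. An equality $\sqrt[3]{2}\,\omega^i+\omega=\sqrt[3]{2}\,\omega^j+\omega^{-1}$ would give $\sqrt[3]{2}\,|\omega^i-\omega^j|=\sqrt{3}$, but the left side is $0$ or $\sqrt[3]{2}\sqrt{3}$. So the six images are distinct, and $\beta$ has degree $6$.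

**Definition (co-bipartite graph).** A graph is co-bipartite if its vertex set is a union of two cliques.

The $4$-cycle is co-bipartite: its vertices are covered by the two edges $\{1,2\}$ and $\{3,4\}$. Here the only freedom lies in the edges between the two cliques.

## 2. Cameron's problem and three theorems

A chromatic polynomial is far from an arbitrary polynomial: its coefficients come from a graph. So one may ask whether this restricts the symmetry of its roots. The paper "Galois groups of chromatic polynomials" lists the following as Problem 3, a question posed by Cameron.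

*For every Galois group $G$, does there exist a graph whose chromatic polynomial has Galois group $G$?*

The answer is yes, and the reason is stronger than the answer: up to a translation and a factor $(\lambda)_k$, every monic integer polynomial is a chromatic polynomial.

**Theorem 1.** Let $f\in\mathbb{Z}[x]$ be monic of degree $d\ge1$. There are integers $n_0,a_0$ such that for all integers $n\ge n_0$ and $k\ge n+a_0$ there is a co-bipartite graph $\Gamma$ with
$$P(\Gamma,\lambda)=(\lambda)_k\,f(\lambda-n).$$

**Theorem 2.** For every Galois group $G$ there is a graph (even a co-bipartite one) whose chromatic polynomial has Galois group $G$.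

**Theorem 3.**
(a) For $f\in\mathbb{Q}[x]$: there exist $n\in\mathbb{Z}$, $k\ge0$ such that $(\lambda)_kf(\lambda-n)$ is a chromatic polynomial if and only if $f$ is monic with integer coefficients.
(b) For every algebraic integer $\alpha$, $\alpha+n$ is a chromatic root (a root of some chromatic polynomial) for all sufficiently large integers $n$.
(c) Every finite Galois extension $K/\mathbb{Q}$ is the splitting field of infinitely many chromatic polynomials, each having (if $K\ne\mathbb{Q}$) exactly one non-linear irreducible factor. More generally, every permutation group arising from the Galois action on the roots of a monic irreducible $f\in\mathbb{Z}[x]$ of degree $\ge2$ is the Galois action on the non-integer roots of some chromatic polynomial.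

## 3. How Theorem 1 gives Theorems 2 and 3

This section disposes of the field theory. Afterwards everything is about Theorem 1.

**Proof of Theorem 2.** Let $K$ be the splitting field of some $g\in\mathbb{Q}[\lambda]$ with $\mathrm{Gal}(K/\mathbb{Q})\cong G$. Write $K=\mathbb{Q}(\beta)$ with $\beta$ an algebraic integer, and let $f\in\mathbb{Z}[x]$ be its minimal polynomial. Since $K/\mathbb{Q}$ is normal, all conjugates of $\beta$ lie in $K$, so $K$ is the splitting field of $f$. Theorem 1 gives a co-bipartite $\Gamma$ with $P(\Gamma,\lambda)=(\lambda)_kf(\lambda-n)$. Its roots are integers together with the numbers $\beta'+n$, where $\beta'$ runs over the conjugates of $\beta$. Hence its splitting field is $K$. $\square$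

**Proof of Theorem 3.** (a) If $f$ is monic in $\mathbb{Z}[x]$ of degree $\ge1$, apply Theorem 1, choosing $k\ge0$ large. If $f=1$, then $(\lambda)_1=P(K_1,\lambda)$. Conversely, let $(\lambda)_kf(\lambda-n)$ be a chromatic polynomial. It is monic in $\mathbb{Z}[\lambda]$. Comparing leading coefficients, $f$ is monic. By Gauss's lemma a monic rational factor of a monic integer polynomial has integer coefficients, so $f(\lambda-n)\in\mathbb{Z}[\lambda]$ and $f\in\mathbb{Z}[x]$.

(b) Let $f$ be the minimal polynomial of $\alpha$. For each $n\ge n_0$ choose any $k\ge n+a_0$. Then $\alpha+n$ is a root of $(\lambda)_kf(\lambda-n)$.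

(c) Take $f$ as in the proof of Theorem 2. It is irreducible of degree $[K:\mathbb{Q}]$, and letting $n$ and $k$ vary gives infinitely many chromatic polynomials $(\lambda)_kf(\lambda-n)$ with splitting field $K$ (their degrees $k+d$ are unbounded). If $K\ne\mathbb{Q}$, the only non-linear irreducible factor is $f(\lambda-n)$. For the last statement, let $f\in\mathbb{Z}[x]$ be any monic irreducible polynomial of degree $\ge2$. Then $f(\lambda-n)$ is irreducible of degree $\ge2$, so it has no integer root, and the non-integer roots of $(\lambda)_kf(\lambda-n)$ are exactly the $\beta'+n$ with $f(\beta')=0$. The bijection $\beta'\mapsto\beta'+n$ commutes with the Galois action. $\square$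

## 4. Coloring a co-bipartite graph is an injective choice

The purpose of this section is to replace colorings by the counting of injective choices from sets, where there is an explicit formula.

**Definition (the polynomials $P_R$).** Let $C$ be a finite set and let $A_i\subseteq C$ for $i$ in a finite index set $I$. The indices are called *rows*. For $R\subseteq I$ and an integer $x\ge0$, let $X$ be a set of size $x$ disjoint from $C$. Then $P_R(x)$ is the number of injective maps $\varphi:R\to C\sqcup X$ with $\varphi(i)\in A_i\sqcup X$ for all $i\in R$. For $\emptyset\ne B\subseteq I$ put $a_B=\big|\bigcap_{i\in B}A_i\big|$, and write $a_i=a_{\{i\}}$, $a_{ij}=a_{\{i,j\}}$.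

For example, for $R=\{1,2\}$ there are $(x+a_1)(x+a_2)$ maps in all, and $x+a_{12}$ of them take equal values, so $P_{12}(x)=(x+a_1)(x+a_2)-(x+a_{12})$.

**The formula for $P_R$.** The maps (not necessarily injective) that are constant on the blocks of a partition $\pi$ of $R$ number $\prod_{B\in\pi}(x+a_B)$, because a block $B$ chooses its common value in $\bigcap_{i\in B}A_i\sqcup X$. The injective maps are those whose partition into fibers is the one into singletons. Möbius inversion on the lattice of partitions, whose Möbius function from the bottom element to $\pi$ is $\prod_{B\in\pi}(-1)^{|B|-1}(|B|-1)!$, gives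
$$P_R(x)=\sum_{\pi}\prod_{B\in\pi}(-1)^{|B|-1}(|B|-1)!\,(x+a_B),\qquad P_\emptyset=1. \tag{1}$$
Only the partition into singletons has $|R|$ blocks. So $P_R$ is a monic integer polynomial of degree $|R|$, and its coefficients are integer polynomials in the numbers $a_B$.

**The graph.** Let $\Gamma$ have vertex set $I\sqcup C$, where $I$ and $C$ are cliques and $i\in I$ is adjacent to $c\in C$ if and only if $c\notin A_i$. Let $\lambda\ge|C|$ be an integer. Color $C$ first, in $(\lambda)_{|C|}$ ways, with all colors distinct. Then the vertices of $I$ must receive distinct colors, and $i$ may use the color of $c$ exactly when $c\in A_i$, or any of the $\lambda-|C|$ unused colors. This is an injective choice with $X$ the set of unused colors. Two polynomials that agree at infinitely many integers are equal, so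
$$P(\Gamma,\lambda)=(\lambda)_{|C|}\,P_I(\lambda-|C|). \tag{2}$$
For the $4$-cycle take $I=\{1,2\}$, $C=\{c_1,c_2\}$, $A_1=\{c_2\}$, $A_2=\{c_1\}$. Then $P_I(x)=(x+1)^2-x=x^2+x+1$, and (2) gives $(\lambda)_2\big[(\lambda-2)^2+(\lambda-2)+1\big]=(\lambda)_2(\lambda^2-3\lambda+3)$, as before.

**Reduction to one identity.** Suppose that for some integer $a$ we have found sets with $P_I(x)=f(x+a)$. By (2),
$$P(\Gamma,\lambda)=(\lambda)_kf(\lambda-n)\qquad\text{with } k=|C|,\ n=|C|-a.$$
There are two ways to enlarge $C$. Adding an element that lies in no $A_i$ changes no $a_B$, so $P_I$ is unchanged and $(k,n)$ becomes $(k+1,n+1)$. Adding an element that lies in every $A_i$ raises every $a_B$ by $1$, so $P_I(x)$ becomes $P_I(x+1)=f(x+a+1)$; now $|C|$ and $a$ have both grown by $1$, and $(k,n)$ becomes $(k+1,n)$. Put $n_0=|C|-a$ and $a_0=a$ for the original system. Given $n\ge n_0$, the first operation used $n-n_0$ times leads to the pair $(n+a,n)$, and the second operation then reaches every $(k,n)$ with $k\ge n+a$. So Theorem 1 follows from this statement.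

**Claim.** For every monic $f\in\mathbb{Z}[x]$ of degree $d\ge1$ there are $a\in\mathbb{Z}$ and finite sets $A_0,\dots,A_{d-1}\subseteq C$ with $P_{\{0,\dots,d-1\}}(x)=f(x+a)$.

The shift $a$ is ours to choose, and we may choose it very large.

## 5. Degrees one and two by hand

**Degree $1$.** Let $f=x+c$. Take $a\ge-c$ and $|A_0|=a+c$. Then $P_{\{0\}}(x)=x+a+c=f(x+a)$.

**Degree $2$.** Let $f=x^2+bx+c$. Write $a_0=a+u$, $a_1=a+v$, $a_{01}=a-t$ and $Y=x+a$. Then
$$P_{01}=(Y+u)(Y+v)-(Y-t)=Y^2+(u+v-1)Y+uv+t.$$
So we need $u+v=b+1$ and $t=c-uv$. Two sets with these sizes and this intersection exist if and only if $0\le a-t\le\min(a+u,a+v)$, that is,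
$$a\ge t,\qquad t+u\ge0,\qquad t+v\ge0.$$
Put $u=s$ and $v=b+1-s$. Then $t=s^2-(b+1)s+c$, and
$$t+u=s^2-bs+c,\qquad t+v=s^2-(b+2)s+b+1+c$$
are both nonnegative for large $s$. Then choose $a\ge t$. Every monic integer quadratic is done.

For $f=x^2-2$, the choice $s=3$ gives $u=3$, $v=-2$, $t=4$, and $a=4$ is allowed. This means two disjoint sets of sizes $7$ and $2$. Indeed $(x+7)(x+2)-x=x^2+8x+14=(x+4)^2-2$. With $|C|=9$ the graph has chromatic polynomial $(\lambda)_9\big((\lambda-5)^2-2\big)$, with splitting field $\mathbb{Q}(\sqrt2)$.

Notice the two scales. The sizes of the sets deviate from $a$ by about $\pm s$, one up and one down, while the intersection falls short of $a$ by about $s^2$. This will return in Section 8.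

## 6. Moving one set only: a linear system

For larger $d$, formula (1) is a set of polynomial equations in the numbers $a_B$, and these numbers are tied by inequalities. A sensible first approach is to fix all sets but one and use the freedom in the last: then the problem is linear. This section sets up that linear system; it remains in use to the end.

Let $d\ge2$ and $r=d-1\ge1$. The fixed rows are $[r]=\{1,\dots,r\}$ and the moving row is $0$.

**Definition (types).** The type of $c\in C$ is $S=\{i\in[r]:c\in A_i\}$. Let $y_S$ be the number of $c\in C$ of type $S$, and $n_S$ the number of elements of type $S$ in $A_0$.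

The only constraints are $0\le n_S\le y_S$ for each $S\subseteq[r]$, and for nonempty $B\subseteq[r]$ we have $a_B=\sum_{S\supseteq B}y_S$. For instance, with $r=1$ the types are $\emptyset$ and $\{1\}$, with $y_{\{1\}}=a_1$, $n_{\{1\}}=a_{01}$, $n_\emptyset=a_0-a_{01}$.

**Maps avoiding one element.** We want to split the choices according to the image of row $0$, so we need to count choices for the other rows that avoid a given element. Fix $c$ of type $S$, and for $R\subseteq[r]$ let $E_R$ be the number of maps counted by $P_R$ that avoid $c$. A map that uses $c$ sends exactly one row $i$ to $c$, necessarily with $i\in S\cap R$, and restricts to a map of $R\setminus i$ avoiding $c$. Hence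
$$P_R=E_R+\sum_{i\in S\cap R}E_{R\setminus i}.$$
By induction on $|R|$ this yields
$$E_R=\sum_{T\subseteq S\cap R}(-1)^{|T|}|T|!\,P_{R\setminus T}.$$
Indeed, inserting the formula for $E_{R\setminus i}$, a nonempty set $T$ arises from the $|T|$ pairs $(i,T\setminus i)$ with $i\in T$, with total coefficient $-|T|\cdot(-1)^{|T|-1}(|T|-1)!=(-1)^{|T|}|T|!$. For $R=[r]$ we write $U_S$ for this polynomial:
$$U_S=\sum_{T\subseteq S}(-1)^{|T|}|T|!\,P_{[r]\setminus T}. \tag{3}$$
Inclusion–exclusion over subsets inverts (3): $(-1)^{|T|}|T|!\,P_{[r]\setminus T}=\sum_{S\subseteq T}(-1)^{|T|-|S|}U_S$, that is,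
$$|T|!\,P_{[r]\setminus T}=\sum_{S\subseteq T}(-1)^{|S|}U_S. \tag{4}$$
For $r=2$ the list is $U_\emptyset=P_{12}$, $U_{\{1\}}=P_{12}-P_2$, $U_{\{2\}}=P_{12}-P_1$, $U_{\{1,2\}}=P_{12}-P_1-P_2+2$.

**Splitting by the image of row $0$.** If row $0$ goes to a point of $X$, there are $x$ choices and the other rows see one point of $X$ fewer. If it goes to an element of $A_0$ of type $S$, the other rows must avoid that element. So
$$P_{\{0,\dots,r\}}(x)=x\,P_{[r]}(x-1)+\sum_{S\subseteq[r]}n_S\,U_S(x). \tag{5}$$
The polynomials $P_R$ with $R\subseteq[r]$, and all $U_S$, depend only on the numbers $(y_S)$. So (5) is affine-linear in the unknown integers $n_S$.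

## 7. Where arbitrary fixed rows fail: parity and range

Can we fix $A_1,\dots,A_r$ as we please and solve (5) for the $n_S$? There are two separate obstacles.

The first is arithmetic. By (3) and (4) the integer span of the $U_S$ is the integer span of the polynomials $|T|!\,P_{[r]\setminus T}$, and the factorials can make it too small. Take $r=2$ and suppose $a_1,a_2,a_{12}$ are all even. At $x=0$ we have $P_{12}(0)=a_1a_2-a_{12}$, $P_1(0)=a_1$, $P_2(0)=a_2$, all even, so all $U_S(0)$ are even. By (5), $P_{012}(0)=\sum_S n_SU_S(0)$ is even for every $A_0$. But $f=x^3+x+1$ has $f(a)$ odd for every integer $a$, so $P_{012}(x)=f(x+a)$ is impossible.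

The second is the range $0\le n_S\le y_S$. Take $r=1$. Then $P_{01}(-a_1)=a_1-a_{01}\ge0$, so $P_{01}(x)=f(x+a)$ forces $f(a-a_1)\ge0$. For $f=x^2-2$ this excludes $a_1\in\{a-1,a,a+1\}$ whatever $A_0$ is: the fixed set must have a size well away from $a$.

The way past both obstacles is to choose the fixed rows, and a starting value for the moving row, with three properties depending on a large parameter $m$.

1. Each $y_S$ is about $2m^2$ and each starting $n_S$ is about $m^2$, so that corrections of size $o(m^2)$ are always allowed.
2. The starting polynomial is already so close to the target that corrections of size $o(m^2)$ suffice. Section 8 makes this precise; it dictates the sizes of the sets.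
3. Modulo $r!$, the polynomials $P_{[r]}$ and $P_{[r]\setminus i}$, which by (4) carry no harmful factorial, form a basis. After one bounded correction the remaining error is divisible by $r!$, and then the factorials in (4) do no harm.

Property 3 does not give a basis over $\mathbb{Z}$: for $r=2$, $P_1-P_2=a_1-a_2$ will be of order $m$. So the coefficients needed will be real numbers and have to be rounded. The rounding errors are repaired by a descent through lower and lower degrees.

## 8. The base configuration and its limit at scale $m$

**The operator $e^{wD^2/2}$.** Let $D=d/dY$. On polynomials put $e^{\pm wD^2/2}=\sum_j\frac{(\pm w/2)^j}{j!}D^{2j}$, a finite sum on each polynomial. The two operators are inverse to each other and do not raise degrees. For instance, $e^{wD^2/2}Y^2=Y^2+w$.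

Let
$$N=r!,\qquad w=2^{r-1},\qquad q=e^{-wD^2/2}\,Y^d .$$

**The zeros of $q$ are real and distinct.** We need this to define the configuration and, later, to have a Lagrange basis. Put $q_n=e^{-wD^2/2}Y^n$, a monic real polynomial of degree $n$, so $q=q_d$. (These are rescaled Hermite polynomials.) From $D^{2j}(Yg)=Y\,D^{2j}g+2j\,D^{2j-1}g$ we get
$$e^{-wD^2/2}(Yg)=Y\,e^{-wD^2/2}g+\sum_{j\ge1}\frac{(-w/2)^j}{j!}\,2j\,D^{2j-1}g=(Y-wD)\,e^{-wD^2/2}g .$$
So
$$q_{n+1}=(Y-wD)q_n=-w\,e^{Y^2/(2w)}\,D\big(e^{-Y^2/(2w)}q_n\big).$$
Now use induction; $q_0=1$ has no zeros. If $q_n$ has $n$ distinct real zeros, the function $e^{-Y^2/(2w)}q_n$ vanishes at these and tends to $0$ at $\pm\infty$. The $n$ zeros cut the line into $n+1$ open intervals. On each, the function is nonzero and has value or limit $0$ at both ends, so it has an interior extremum and its derivative vanishes there. Thus $q_{n+1}$ has $n+1$ distinct real zeros.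

Write $q(Y)=\prod_{i=0}^r(Y+\delta_i)$ with $\delta_0,\dots,\delta_r$ real and distinct. For $d=2$: $w=1$, $q=Y^2-1$, $\delta_i=\pm1$. For $d=3$: $w=2$, $q=Y^3-6Y$, and the $\delta_i$ are $0,\pm\sqrt6$.

**The base configuration.** Let $m$ be a large multiple of $N$. All symbols $O$ and $o$ are for $m\to\infty$ through multiples of $N$, with $f$ fixed. Let $[\cdot]$ denote $1$ if the statement inside holds and $0$ otherwise. Put $a=2^rm^2$ and, for $S\subseteq[r]$,
$$y_S=2m^2+\sum_{i=1}^r\big[S=\{i\}\big]\,N\Big\lfloor\frac{m\delta_i}{N}\Big\rfloor+\big[S=\{i,i+1,\dots,r\}\text{ for some }2\le i\le r\big],$$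
$$n_S^0=m^2+\big[S=\emptyset\big]\,\lfloor m\delta_0\rfloor .$$
The main terms provide room, the terms with $\delta_i$ adjust the sizes of the sets, and the last term of $y_S$ arranges congruences modulo $N$. For large $m$ we have $0\le n_S^0\le y_S$, so sets $A_1,\dots,A_r$ and $A_0$ with these numbers exist. Let $F^0=P_{\{0,\dots,r\}}$ for this system.

For $r=2$, for example, $N=2$ and $y_\emptyset=y_{\{1,2\}}=2m^2$, $y_{\{1\}}=2m^2+2\lfloor m\delta_1/2\rfloor$, $y_{\{2\}}=2m^2+2\lfloor m\delta_2/2\rfloor+1$. So $a_1$ is even and $a_2$ is odd, which escapes the parity obstacle of Section 7.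

**Sizes.** We collect what (1) will need.

For $1\le i\le r$, summing $y_S$ over the $2^{r-1}$ types containing $i$ gives $a_i=2^rm^2+N\lfloor m\delta_i/N\rfloor+O(1)$. Also $a_0=\sum_Sn_S^0=2^rm^2+\lfloor m\delta_0\rfloor$. So $a_i=a+m\delta_i+O(1)$ for $0\le i\le r$.

For $i\ne j$ in $\{0,\dots,r\}$ we have $|A_i\setminus A_j|=wm^2+O(m)$. If $i,j\ge1$, it is a sum of $y_S=2m^2+O(m)$ over the $2^{r-2}$ types with $i\in S$, $j\notin S$. If $i=0$, it is a sum of $n_S^0=m^2+O(m)$ over the $2^{r-1}$ types with $j\notin S$. If $j=0$, it is a sum of $y_S-n_S^0=m^2+O(m)$ over the $2^{r-1}$ types with $i\in S$. Therefore $a_{ij}=a_i-|A_i\setminus A_j|=a-wm^2+O(m)$.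

For every nonempty $B$, $0\le a_B\le a_i$ for any $i\in B$, so $a_B-a=O(m^2)$.

**Lemma A.** For $R\subseteq\{0,\dots,r\}$ let $\hat P_R(Y)=m^{-|R|}P_R(-a+mY)$, where $P_R$ refers to the base system. Then, coefficientwise,
$$\hat P_R\ \longrightarrow\ Q_R:=e^{wD^2/2}\prod_{i\in R}(Y+\delta_i).$$
In particular $m^{-d}F^0(-a+mY)\to e^{wD^2/2}q=Y^d$.

**Proof.** Distribute the factor $m^{-|R|}$ over the blocks in (1). A block $B$ contributes
$$m^{-|B|}(-1)^{|B|-1}(|B|-1)!\,(mY-a+a_B).$$
For $B=\{i\}$ this is $Y+\delta_i+O(1/m)$. For $|B|=2$ it is $-m^{-2}\big(mY-wm^2+O(m)\big)=w+O(1/m)$. For $|B|\ge3$ it is $m^{-3}O(m^2)=O(1/m)$ or smaller. All error terms are coefficientwise. Only partitions into blocks of size $1$ and $2$ survive, and these are the matchings $\mu$ of the complete graph on $R$: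
$$\hat P_R\to\sum_\mu w^{|\mu|}\prod_{i\text{ unmatched}}(Y+\delta_i).$$
On the other hand, $D^{2j}\prod_{i\in R}(Y+\delta_i)$ is the sum, over ordered $2j$-tuples of distinct indices in $R$, of the product of the remaining factors. Reading a tuple as a list of $j$ ordered pairs, each $j$-edge matching arises from $2^jj!$ tuples. So the terms with $|\mu|=j$ sum to $\frac{w^j}{2^jj!}D^{2j}\prod_{i\in R}(Y+\delta_i)$, and summing over $j$ gives $Q_R$. For $R=\{0,\dots,r\}$ the product is $q=e^{-wD^2/2}Y^d$, so the limit is $Y^d$. $\square$

The lemma explains the choice of the $\delta_i$. The target satisfies $m^{-d}f(mY)\to Y^d$. With all $\delta_i=0$ the same computation would give the limit $e^{wD^2/2}Y^d=Y^d+w\binom d2Y^{d-2}+\cdots$, which misses the target already at leading order. Overlaps push the polynomial by $e^{wD^2/2}$, and the sizes must compensate by exactly the inverse operator. In degree $2$ this is $\delta_i=\pm1$: sizes off by $\pm m$ and an intersection short by $m^2$, as in Section 5.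

## 9. A basis modulo $r!$

This section delivers the third property of Section 7.

**Lemma B.** Modulo $N$, the polynomials $P_{[r]},P_{[r]\setminus1},\dots,P_{[r]\setminus r}$ of the base system form a basis of the $\mathbb{Z}/N$-module of polynomials of degree $\le r$.

**Proof.** Since $N$ divides $m$, all terms of $y_S$ vanish modulo $N$ except the last bracket. So for nonempty $B\subseteq[r]$,
$$a_B=\sum_{S\supseteq B}y_S\equiv\#\{i:2\le i\le r,\ B\subseteq\{i,\dots,r\}\}=\#\{i:2\le i\le\min B\}=\min B-1\pmod N.$$
These are exactly the intersection sizes of the nested sets $A_i'=\{1,\dots,i-1\}$. By (1), $P_R$ modulo $N$ depends only on the $a_B$ modulo $N$, so we may compute with the nested sets. Let $R=\{i_1<\dots<i_s\}$ and choose images in this order. When row $i_j$ chooses, it has $x+(i_j-1)$ allowed points, and the $j-1$ points already used are all among them. Hence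
$$P_R\equiv\prod_{j=1}^s\big(x+(i_j-1)-(j-1)\big)\pmod N.$$
For $R=[r]$, $i_j=j$ and $P_{[r]}\equiv x^r$. For $R=[r]\setminus i$, the first $i-1$ rows have $i_j=j$ and the other $r-i$ have $i_j=j+1$, so
$$P_{[r]\setminus i}\equiv x^{i-1}(x+1)^{r-i}\qquad(1\le i\le r).$$
The polynomial $x^{i-1}(1+x)^{r-i}$ has degree $r-1$, and its lowest term is $x^{i-1}$ with coefficient $1$. So the matrix expressing these $r$ polynomials in $1,x,\dots,x^{r-1}$ is triangular with ones on the diagonal, and they form a $\mathbb{Z}$-basis of the integer polynomials of degree $\le r-1$. Adding $x^r$ gives a $\mathbb{Z}$-basis in degree $\le r$. Reduce modulo $N$. $\square$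

For $r=3$, modulo $6$, the four polynomials are $x^3$, $(x+1)^2$, $x(x+1)$, $x^2$.

## 10. Descent through the degrees

We now express the error of the base configuration as an integer combination, with small coefficients, of polynomials that (4) turns into integer combinations of the $U_S$.

Let $F(x)=f(x+a)$. Both $F$ and $F^0$ are monic integer polynomials of degree $d=r+1$, so $F-F^0$ is an integer polynomial of degree $\le r$. For a polynomial $H$ let $|H|_m$ be the largest absolute value of a coefficient of $H(-a+mY)$, as a polynomial in $Y$. By Lemma A,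
$$|P_R|_m=O(m^{|R|}) .$$
Also $m^{-d}F(-a+mY)=m^{-d}f(mY)\to Y^d$, which is the limit of $m^{-d}F^0(-a+mY)$, so
$$|F-F^0|_m=o(m^d)=o(m^{r+1}) .$$

**Clearing the error modulo $N$.** This step makes the error divisible by $N$. By Lemma B there are integers $e_0,\dots,e_r\in[0,N)$ such that
$$G:=F-F^0-e_0P_{[r]}-\sum_{i=1}^re_iP_{[r]\setminus i}\in N\mathbb{Z}[x],\qquad\deg G\le r.$$
The subtracted terms have $|\cdot|_m=O(m^r)$, so $|G|_m=o(m^{r+1})$.

**Step 0.** This step removes degree $r$. Let $Nz_0$ be the coefficient of $x^r$ in $G$, with $z_0\in\mathbb{Z}$. Since $\deg G\le r$, the coefficient of $Y^r$ in $G(-a+mY)$ is $Nz_0m^r$, so $|Nz_0|m^r\le|G|_m$ and $z_0=o(m)$. Put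
$$G_1=G-Nz_0P_{[r]}.$$
Then $G_1\in N\mathbb{Z}[x]$, $\deg G_1\le r-1$ because $P_{[r]}$ is monic of degree $r$, and $|G_1|_m=o(m^{r+1})+o(m)\,O(m^r)=o(m^{r+1})$.

**Step $\ell$, for $1\le\ell\le r$.** This step removes degree $r-\ell$, using polynomials $P_{[r]\setminus T}$ with $|T|=\ell$. The hypothesis on entry is
$$G_\ell\in N\mathbb{Z}[x],\quad\deg G_\ell\le r-\ell,\quad |G_1|_m=o(m^{r+1})\text{ if }\ell=1,\quad |G_\ell|_m=O(m^{r-\ell+1})\text{ if }\ell\ge2.$$

We first write $G_\ell$ in a suitable basis with real coefficients. For $j=\ell,\dots,r$ let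
$$T_{\ell,j}=\{1,\dots,\ell-1\}\cup\{j\},\qquad R_{\ell,j}=[r]\setminus T_{\ell,j}=\{\ell,\dots,r\}\setminus\{j\},$$
so $|T_{\ell,j}|=\ell$ and $|R_{\ell,j}|=r-\ell$. Consider the $r-\ell+1$ polynomials $\prod_{i\in R_{\ell,j}}(Y+\delta_i)$. The $j$-th one vanishes at $Y=-\delta_i$ for every $i\in\{\ell,\dots,r\}$ with $i\ne j$, and does not vanish at $Y=-\delta_j$, because the $\delta_i$ are distinct. So they are linearly independent, hence a basis of the space $\mathbb{R}[Y]_{\le r-\ell}$ of dimension $r-\ell+1$. The operator $e^{wD^2/2}$ is invertible on this space, so the polynomials $Q_{R_{\ell,j}}$ are also a basis. By Lemma A, $\hat P_{R_{\ell,j}}\to Q_{R_{\ell,j}}$. Thus the coefficient matrix of the $\hat P_{R_{\ell,j}}$, $\ell\le j\le r$, converges to an invertible matrix. For large $m$ it is invertible, and its inverse is bounded independently of $m$. So for large $m$ the $\hat P_{R_{\ell,j}}$ are a basis, and the coordinates of a polynomial in this basis are at most a constant times its largest coefficient. Now $P_{R_{\ell,j}}(-a+mY)=m^{r-\ell}\hat P_{R_{\ell,j}}(Y)$. Expanding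 $G_\ell(-a+mY)$, we get
$$G_\ell=N\sum_{j=\ell}^r\zeta_jP_{R_{\ell,j}},\qquad\zeta_j\in\mathbb{R},\qquad|\zeta_j|=O\big(m^{-(r-\ell)}|G_\ell|_m\big),$$
so $\zeta_j=o(m^2)$ if $\ell=1$, and $\zeta_j=O(m)$ if $\ell\ge2$.

Next we round. The $P_{R_{\ell,j}}$ are monic of degree $r-\ell$, so $N\sum_j\zeta_j$ is the coefficient of $x^{r-\ell}$ in $G_\ell\in N\mathbb{Z}[x]$. Hence $\sum_j\zeta_j$ is an integer. Round every $\zeta_j$ except one to a nearest integer, and let the last absorb the total error. This gives integers $z_{\ell,j}$ with
$$|z_{\ell,j}-\zeta_j|\le r,\qquad\sum_jz_{\ell,j}=\sum_j\zeta_j .$$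
Put
$$G_{\ell+1}=G_\ell-N\sum_jz_{\ell,j}P_{R_{\ell,j}}=N\sum_j(\zeta_j-z_{\ell,j})P_{R_{\ell,j}} .$$
The first expression shows $G_{\ell+1}\in N\mathbb{Z}[x]$. The second shows that its coefficient of $x^{r-\ell}$ is $N\sum_j(\zeta_j-z_{\ell,j})=0$, so $\deg G_{\ell+1}\le r-(\ell+1)$. It also shows $|G_{\ell+1}|_m=O(m^{r-\ell})=O(m^{r-(\ell+1)+1})$, since the coefficients $\zeta_j-z_{\ell,j}$ are bounded. This is the entry hypothesis of step $\ell+1$.

After step $r$ the polynomial $G_{r+1}$ has degree $\le-1$, so $G_{r+1}=0$.

It helps to see $r=2$. Step 1 writes $G_1=2(\zeta_1P_2+\zeta_2P_1)$ with $\zeta_1+\zeta_2\in\mathbb{Z}$. Rounding leaves $G_2=2(\zeta_1-z_{1,1})(P_2-P_1)=2(\zeta_1-z_{1,1})(a_2-a_1)$. This is an even integer of size $O(m)$, although $\zeta_1$ need not be an integer. Step 2 writes it as $2z_{2,2}P_\emptyset$, and by (4) $2P_\emptyset=U_\emptyset-U_{\{1\}}-U_{\{2\}}+U_{\{1,2\}}$. The evenness is exactly what the factor $2!$ requires.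

## 11. Correcting the moving set

Here we turn the output of the descent into a new set $A_0$. Adding up all the steps,
$$F-F^0=e_0P_{[r]}+\sum_{i=1}^re_iP_{[r]\setminus i}+Nz_0P_{[r]}+\sum_{\ell=1}^r\sum_{j=\ell}^rNz_{\ell,j}\,P_{[r]\setminus T_{\ell,j}},$$
with integer coefficients satisfying $e_i=O(1)$, $z_0=o(m)$, $z_{1,j}=o(m^2)$, and $z_{\ell,j}=O(m)$ for $\ell\ge2$. All of them are $o(m^2)$.

By (4), $P_{[r]}=U_\emptyset$ and $P_{[r]\setminus i}=U_\emptyset-U_{\{i\}}$. Since $|T_{\ell,j}|=\ell$, (4) also gives
$$N\,P_{[r]\setminus T_{\ell,j}}=\frac{N}{\ell!}\sum_{S\subseteq T_{\ell,j}}(-1)^{|S|}U_S,$$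
and $N/\ell!=r!/\ell!$ is an integer because $\ell\le r$. The number of terms does not depend on $m$. Therefore
$$F-F^0=\sum_{S\subseteq[r]}c_SU_S,\qquad c_S\in\mathbb{Z},\qquad c_S=o(m^2). \tag{6}$$

Put $n_S=n_S^0+c_S$. Since $n_S^0=m^2+O(m)$ and $y_S=2m^2+O(m)$, for $m$ large enough $0\le n_S\le y_S$ for all $S\subseteq[r]$. Fix such an $m$. Keep $A_1,\dots,A_r$ and replace $A_0$ by a set containing exactly $n_S$ elements of each type $S$. The $y_S$ have not changed, so neither have $P_{[r]}$ and the $U_S$. By (5) for the new system, (5) for the base system, and (6),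
$$P_{\{0,\dots,r\}}(x)=xP_{[r]}(x-1)+\sum_Sn_SU_S(x)=F^0(x)+\sum_Sc_SU_S(x)=F(x)=f(x+a).$$

This proves the Claim for $d\ge2$; Section 5 did $d=1$. By the reduction in Section 4 the Claim gives Theorem 1, and by Section 3 Theorem 1 gives Theorems 2 and 3. So every finite group that occurs as a Galois group over $\mathbb{Q}$ is the Galois group of the chromatic polynomial of a co-bipartite graph. $\blacksquare$
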